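\title{A monomial ideal with the same Stanley depth as its quotient ring}

\begin{abstract}
For a monomial ideal $0\neq L\neq S$ of a polynomial ring $S$ in $n$ variables over a field, $\operatorname{depth}(L)=\operatorname{depth}(S/L)+1$. We show that the analogous inequality $\operatorname{sdepth}(L)\ge\operatorname{sdepth}(S/L)+1$ for Stanley depth is false: for every $n\ge 11$ there is a squarefree monomial ideal $L$, independent of the field, with $\operatorname{sdepth}(L)=\operatorname{sdepth}(S/L)=n-3$. We also show that the inequality holds for squarefree $L$ with $\operatorname{sdepth}(S/L)\ge n-2$. The proofs compare interval partitions of the faces and of the nonfaces of a simplicial complex.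
\end{abstract}

\section{Introduction}

Let $K$ be a field, let $S=K[x_1,\dots,x_n]$ carry its standard $\mathbb{Z}^n$-grading, and let $V$ be the set of variables. A \emph{Stanley decomposition} of a finitely generated $\mathbb{Z}^n$-graded $S$-module $M$ is a finite direct sum of $K$-vector spaces
\[
\mathcal{D}:\quad M=\bigoplus_{i=1}^{s}u_iK[V_i],
\]
where each $u_i\in M$ is homogeneous, $V_i\subseteq V$, and $u_iK[V_i]$ is a free $K[V_i]$-module. Put $\operatorname{sdepth}(\mathcal{D})=\min_i|V_i|$. The \emph{Stanley depth} $\operatorname{sdepth}(M)$ is the maximum of $\operatorname{sdepth}(\mathcal{D})$ over all Stanley decompositions of $M$. It measures in how many variables the pieces can be kept free when $M$ is cut into copies of polynomial rings.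

Let $L\subset S$ be a monomial ideal with $0\neq L\neq S$. Deleting the term $S$ from the minimal graded free resolution of $S/L$ gives that of $L$, so the Auslander--Buchsbaum formula $\operatorname{depth}(M)=n-\operatorname{pd}(M)$ yields $\operatorname{depth}(L)=\operatorname{depth}(S/L)+1$. The simplest ideals suggest a similar gain for Stanley depth. If $L=(x_1)$, then $L=x_1S$ has Stanley depth $n$ and $S/L=K[x_2,\dots,x_n]$ has Stanley depth $n-1$. If $L=(x_1,\dots,x_n)$, then $S/L=K$ has Stanley depth $0$, while $L=\bigoplus_i x_iK[x_i,\dots,x_n]$ has Stanley depth at least $1$. In general a monomial of $L$ stays in $L$ when multiplied by any variable, whereas monomials of $S/L$ can be killed, so one expects more room in $L$. This leads to the following question, which we take from \cite{Thesis}.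

\medskip
\noindent\textbf{Question.} Does every monomial ideal $L\subset S$ with $0\neq L\neq S$ satisfy
\begin{equation}\label{eq:question}
\operatorname{sdepth}(L)\ge\operatorname{sdepth}(S/L)+1\,?
\end{equation}

\medskip
The answer is no.

\begin{theorem}\label{thm:main}
Let $n\ge 11$, $m=n-11$, $S=K[x_1,x_2,\,y_1,\dots,y_4,\,z_1,\dots,z_5,\,w_1,\dots,w_m]$ and
\[
L=(x_1,x_2)\cdot(y_py_qy_r:p<q<r)\cdot(z_pz_qz_rz_t:p<q<r<t).
\]
Then $\operatorname{sdepth}(L)=\operatorname{sdepth}(S/L)=n-3$. In particular \eqref{eq:question} fails for every $n\ge 11$ and every field $K$; for $n=11$ both Stanley depths equal $8$.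
\end{theorem}

We do not claim that eleven is the least possible number of variables. Among squarefree ideals, however, $n-3$ is the largest value of $\operatorname{sdepth}(S/L)$ at which \eqref{eq:question} can fail.

\begin{theorem}\label{thm:positive}
Let $0\neq L\neq S$ be a squarefree monomial ideal in $n$ variables with $\operatorname{sdepth}(S/L)\ge n-2$. Then $\operatorname{sdepth}(L)\ge\operatorname{sdepth}(S/L)+1$.
\end{theorem}

Section~\ref{sec:intervals} translates both Stanley depths into statements about partitions into intervals of the faces and of the nonfaces of a simplicial complex $\Gamma$. Section~\ref{sec:chordal} proves Theorem~\ref{thm:positive}. For the ideal of Theorem~\ref{thm:main} with $n=11$, the complex $\Gamma$ has $40$ triangles and only $38$ edges, which bounds $\operatorname{sdepth}(L)$ from above (Section~\ref{sec:joins}). The main work is the lower bound for $\operatorname{sdepth}(S/L)$, an explicit partition of the $1958$ nonfaces; its mechanism is shown on the octahedron in Example~\ref{ex:octahedron} and carried out in Section~\ref{sec:partition}. Section~\ref{sec:proof} assembles the proof.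

\section{Interval partitions}\label{sec:intervals}

For $C\subseteq D\subseteq V$ the \emph{interval} $[C,D]$ is $\{A:C\subseteq A\subseteq D\}$, with \emph{bottom} $C$ and \emph{top} $D$. A \emph{$k$-partition} of a family $\mathcal{P}\subseteq 2^V$ is a partition of $\mathcal{P}$ into intervals whose bottoms have at most $k$ elements, and $\rho(\mathcal{P})$ is the least $k$ for which one exists. One-element intervals show that $\rho(\mathcal{P})\le\max_{A\in\mathcal{P}}|A|$. For $F\subseteq V$ let $m_F$ be the product of the variables in $F$.

To a squarefree monomial ideal $L$ with $0\ne L\ne S$ we attach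
\[
\Gamma=\{A\subseteq V: m_{V\setminus A}\in L\},\qquad \mathcal{N}=2^V\setminus\Gamma .
\]
We record the variables that a monomial omits because our ideals have generators of high degree, which omit few. Since $L$ is an ideal, $\Gamma$ is a simplicial complex, that is, closed under subsets, and the family $\mathcal{N}$ of its \emph{nonfaces} is closed under supersets. We have $\emptyset\in\Gamma$ because $L\neq0$, and $V\in\mathcal{N}$ because $L\neq S$. The next result is the case $g=(1,\dots,1)$ of the method of Herzog, Vladoiu and Zheng \cite{HVZ}, written for complements; we include the short proof.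

\begin{proposition}\label{prop:reduction}
With this notation, $\operatorname{sdepth}(L)=n-\rho(\Gamma)$ and $\operatorname{sdepth}(S/L)=n-\rho(\mathcal{N})$.
\end{proposition}

\begin{proof}
Let $(M,\mathcal{P})$ be $(L,\Gamma)$ or $(S/L,\mathcal{N})$. As $L$ is squarefree, a monomial $u$ lies in $L$ if and only if $m_{\operatorname{supp}(u)}$ does, where $\operatorname{supp}(u)$ is the set of variables dividing $u$. Hence $M$ has as a $K$-basis the monomials $u$ with $V\setminus\operatorname{supp}(u)\in\mathcal{P}$.

Let $\mathcal{P}=\bigsqcup_i[C_i,D_i]$ be a $k$-partition, and put $F_i=V\setminus D_i$, $V_i=V\setminus C_i$. The monomials in $m_{F_i}K[V_i]$ are those with $F_i\subseteq\operatorname{supp}(u)\subseteq V_i$, that is, with $V\setminus\operatorname{supp}(u)\in[C_i,D_i]$. So every basis monomial of $M$ occurs in exactly one of these spaces and no other monomial occurs. Thus $M=\bigoplus_i m_{F_i}K[V_i]$ is a Stanley decomposition with $|V_i|\ge n-k$.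

Conversely, let $M=\bigoplus_i u_iK[V_i]$ with all $|V_i|\ge n-k$. Each $\mathbb{Z}^n$-graded component of $M$ has dimension at most one, so we may take each $u_i$ to be a basis monomial. By freeness the products $u_iv$, with $v$ a monomial in $K[V_i]$, are basis monomials, and since the sum is direct each basis monomial arises exactly once. A squarefree monomial $m_F$ is of the form $u_iv$ if and only if $u_i=m_{F_i}$ is squarefree and $F_i\subseteq F\subseteq F_i\cup V_i$. Hence the intervals $[V\setminus(F_i\cup V_i),V\setminus F_i]$, taken over the squarefree $u_i$, partition $\mathcal{P}$, and their bottoms have at most $n-|V_i|\le k$ elements.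
\end{proof}

For squarefree ideals, inequality \eqref{eq:question} therefore reads
\begin{equation}\label{eq:rho}
\rho(\Gamma)\le\rho(\mathcal{N})-1 ,
\end{equation}
and the field has disappeared. We collect four tools. For $\mathcal{P}\subseteq2^V$ put $\chi(\mathcal{P})=\sum_{A\in\mathcal{P}}(-1)^{|A|}$. If $V=W\sqcup Z$ and $c\subseteq Z$, the \emph{slice} of $\mathcal{P}$ over $c$ is $\{B\subseteq W:B\cup c\in\mathcal{P}\}$; for $\mathcal{P}'\subseteq 2^W$ and $\mathcal{P}''\subseteq 2^Z$ put $\mathcal{P}'\times\mathcal{P}''=\{B\cup c:B\in\mathcal{P}',\,c\in\mathcal{P}''\}$.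

\begin{lemma}\label{lem:tools}
Let $V=W\sqcup Z$.
\begin{enumerate}
\item[(a)] \emph{Slices.} The slice of $[C,D]$ over $c$ is $[C\cap W,D\cap W]$ if $C\cap Z\subseteq c\subseteq D\cap Z$, and is empty otherwise. So a $k$-partition of $\mathcal{P}$ induces a $k$-partition of every slice, in particular of $\mathcal{P}\cap2^W$.
\item[(b)] \emph{Products.} A $k'$-partition of $\mathcal{P}'\subseteq 2^W$ and a $k''$-partition of $\mathcal{P}''\subseteq2^Z$ give a $(k'+k'')$-partition of $\mathcal{P}'\times\mathcal{P}''$.
\item[(c)] \emph{Alternating sums.} If $\mathcal{P}$ is partitioned into intervals, then $\chi(\mathcal{P})=\sum(-1)^{|C|}$, summed over the one-element intervals $\{C\}$ of the partition. In particular $\chi(2^W)=0$ for $W\neq\emptyset$.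
\item[(d)] \emph{Greedy partitions.} Let $E$ be a totally ordered finite set and $k\ge1$. For $\beta\subseteq E$ with $|\beta|=k$ let $\beta^+$ consist of $\beta$ and all elements after the last element of $\beta$. The intervals $[\beta,\beta^+]$ partition $\{b\subseteq E:|b|\ge k\}$, and $[\beta,\beta^+]=\{\beta\}$ if $\beta$ contains the last element of $E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The condition $C\subseteq B\cup c\subseteq D$ splits into its parts in $W$ and in $Z$. (b) We have $[C',D']\times[C'',D'']=[C'\cup C'',D'\cup D'']$. (c) If $v\in D\setminus C$, adding or removing $v$ pairs the members of $[C,D]$ with opposite signs. (d) A set $b$ lies in $[\beta,\beta^+]$ if and only if $\beta$ consists of the first $k$ elements of $b$.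
\end{proof}

From now on we drop braces and union signs in small sets: $uv=\{u,v\}$, $Qv=Q\cup\{v\}$.

\begin{lemma}[cube with one hole]\label{lem:hole}
Let $Q\subseteq W$ with $|Q|=3$. Then $2^W\setminus\{Q\}$ has a $1$-partition.
\end{lemma}

\begin{proof}
Order $W$ with the elements of $Q=\{u,v,w\}$ last. A set meets $W\setminus Q$ if and only if its first element lies there, so the intervals $[y,y^+]$, $y\in W\setminus Q$, of Lemma~\ref{lem:tools}(d) partition the sets not contained in $Q$. The proper subsets of $Q$ are the faces of the boundary of a triangle, and matching vertices with edges cyclically partitions them into $\{\emptyset\}$, $[u,uv]$, $[v,vw]$, $[w,wu]$.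
\end{proof}

\section{Chordal graphs and the case $\rho(\mathcal{N})\le2$}\label{sec:chordal}

The assumption $\rho(\mathcal{N})\le2$ is an existence statement, and we need to extract structure of $\Gamma$ from it. Alternating sums do this.

\begin{lemma}\label{lem:cycle}
Let $\Gamma$ be a simplicial complex on $V$ with family of nonfaces $\mathcal{N}$. Suppose that $T\subseteq V$, $|T|=\ell\ge4$, and that $\Gamma\cap2^T$ consists of $\emptyset$, the $\ell$ points of $T$ and the $\ell$ edges of a cycle through them. Then $\rho(\mathcal{N})\ge3$.
\end{lemma}

\begin{proof}
A $2$-partition of $\mathcal{N}$ induces one of $\mathcal{N}\cap 2^T$ by Lemma~\ref{lem:tools}(a). Members of $\mathcal{N}\cap2^T$ have at least two elements, so all bottoms have exactly two, and $\chi(\mathcal{N}\cap2^T)\ge0$ by Lemma~\ref{lem:tools}(c). But $\chi(\mathcal{N}\cap2^T)=\chi(2^T)-\chi(\Gamma\cap2^T)=0-(1-\ell+\ell)=-1$.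
\end{proof}

Recall that a graph is \emph{chordal} if it has no induced cycle of length at least $4$. We use the standard fact that a finite chordal graph has a \emph{perfect elimination ordering}: an ordering $u_1,\dots,u_t$ of its vertices such that, for each $i$, the set $N_i$ of neighbors $u_j$ of $u_i$ with $j>i$ is a clique (a set of pairwise adjacent vertices).

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
By Proposition~\ref{prop:reduction} we have $r:=\rho(\mathcal{N})\le2$ and must show $\rho(\Gamma)\le r-1$. Since $\emptyset\notin\mathcal{N}$, bottoms are nonempty and $r\ge1$. Fix an $r$-partition of $\mathcal{N}$. A minimal nonface contains the bottom of its interval, which is a nonface, so it equals that bottom. Hence minimal nonfaces have at most $r$ elements. Let $U=\{v\in V:\{v\}\in\Gamma\}$.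

If $r=1$, a set is a face if and only if it lies in $U$. So $\Gamma=[\emptyset,U]$ and $\rho(\Gamma)=0$.

Let $r=2$, and let $G$ be the graph on $U$ whose edges are the two-element faces. A set is a face if and only if it contains no nonface with one or two elements, so the faces are the cliques of $G$. If $T\subseteq U$ induced a cycle of length $\ell\ge4$, its cliques would be $\emptyset$, the vertices and the edges of the cycle, and Lemma~\ref{lem:cycle} would give $r\ge3$. So $G$ is chordal; take a perfect elimination ordering. A nonempty clique with first vertex $u_i$ lies in $[u_i,u_iN_i]$, and every member of this interval is a clique with first vertex $u_i$, because $u_iN_i$ is a clique. Thus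
\[
\Gamma=\{\emptyset\}\sqcup\bigsqcup_{i=1}^t[u_i,u_iN_i]
\]
is a $1$-partition, and $\rho(\Gamma)\le1$.
\end{proof}

The bound $r\le2$ entered twice: it made $\Gamma$ a clique complex, and it gave the alternating sum a sign. Once bottoms of size $3$ are allowed, one-element intervals can contribute $-1$, and the counterexample exploits this.

\section{Joins of three sets of points}\label{sec:joins}

By Theorem~\ref{thm:positive}, a violation of \eqref{eq:rho} needs $\rho(\Gamma)\ge\rho(\mathcal{N})\ge3$, so the first possibility is $\rho(\Gamma)=\rho(\mathcal{N})=3$. There is a simple way to force $\rho(\Gamma)=3$. We call faces with two and three elements \emph{edges} and \emph{triangles}.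

\begin{lemma}\label{lem:count}
If all faces of $\Gamma$ have at most three elements and $\Gamma$ has more triangles than edges, then $\rho(\Gamma)=3$.
\end{lemma}

\begin{proof}
One-element intervals give $\rho(\Gamma)\le3$. In a $2$-partition, a triangle is a maximal face, hence the top of its interval, and it is not the bottom; so its interval contains an edge. Distinct triangles have disjoint intervals, so there are at least as many edges as triangles.
\end{proof}

We want many triangles on few edges and, since minimal nonfaces are bottoms, small minimal nonfaces. Let $V=X\sqcup Y\sqcup Z$ with blocks $X=\{x_1,\dots,x_p\}$, $Y=\{y_1,\dots,y_q\}$, $Z=\{z_1,\dots,z_r\}$ of sizes $p,q,r\ge2$. Let $\Gamma(p,q,r)$ consist of the sets with at most one element in each block, and let $\mathcal{N}(p,q,r)$ be its family of nonfaces; the minimal ones are the pairs inside a block. There are $pqr$ triangles and $pq+pr+qr$ edges, so Lemma~\ref{lem:count} applies exactly when $\frac1p+\frac1q+\frac1r<1$. For $(2,4,5)$ the numbers are $40$ and $8+10+20=38$. The cycle $x_1,y_1,x_2,y_2$ and Lemma~\ref{lem:cycle} give $\rho(\mathcal{N}(p,q,r))\ge3$. We record: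
\begin{equation}\label{eq:easy}
\rho(\Gamma(2,4,5))=3,\qquad\rho(\mathcal{N}(2,4,5))\ge3 .
\end{equation}

What remains is a $3$-partition of the nonfaces. We organize it by slices over subsets $c\subseteq Z$, with $W=X\cup Y$. If an interval stays inside one slice, its bottom contains $c$, so only $3-|c|$ elements of the bottom can lie in $W$.

\begin{example}[the octahedron]\label{ex:octahedron}
Let $p=q=r=2$. The slice of $\mathcal{N}=\mathcal{N}(2,2,2)$ over $z_1z_2$ is $2^W$, and the slices over $\emptyset$, $z_1$, $z_2$ all equal
\[
\mathcal{M}_0=\{X,\;Y,\;Xy_1,\;Xy_2,\;x_1Y,\;x_2Y,\;W\}.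
\]
Treating the slice over $z_1$ on its own requires a $2$-partition of $\mathcal{M}_0$, and there is none. The only possible bottoms are $X$ and $Y$. The sets $Xy_1,Xy_2$ do not contain $Y$, so both lie in the interval with bottom $X$, whose top is then $W$; in the same way $x_1Y,x_2Y$ force the other top to be $W$, and $W$ is covered twice. Removing the single set $Q=Xy_1$ resolves the conflict:
\[
\mathcal{M}_0\setminus\{Q\}=[X,Xy_2]\sqcup[Y,W].
\]
The interval $[Q,Qz_1z_2]$, with bottom of size $3$ in the slice over $\emptyset$, removes $Q$ from all four slices. The rest of $\mathcal{N}$ is covered by $[Xc,Xy_2c]$ and $[Yc,Wc]$ for $c=\emptyset,z_1,z_2$, and by the $1$-partition of $2^W\setminus\{Q\}$ from Lemma~\ref{lem:hole} with $z_1z_2$ adjoined. These cover $4+3\cdot6+15=37=2^6-3^3$ sets, and $\rho(\mathcal{N})=3$.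

This is not a counterexample. Match $x_ay_bz_1$ with the edge $x_ay_b$, and $x_1y_1z_2$, $x_2y_1z_2$, $x_2y_2z_2$, $x_1y_2z_2$ with $x_1z_2$, $y_1z_2$, $x_2z_2$, $y_2z_2$; these eight two-element intervals and one-element intervals for the other faces show $\rho(\Gamma(2,2,2))\le2$.
\end{example}

Enlarging the blocks pushes $\rho(\Gamma)$ up to $3$, but by Lemma~\ref{lem:tools}(a) it can only make a $3$-partition of $\mathcal{N}$ harder to find. The point is that for $(2,4,5)$ one still exists.

\section{A $3$-partition of the nonfaces of $\Gamma(2,4,5)$}\label{sec:partition}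

Let $\mathcal{N}=\mathcal{N}(2,4,5)$ and $W=X\cup Y$, so $|W|=6$. For $b\subseteq[4]=\{1,2,3,4\}$ put $y_b=\{y_i:i\in b\}$. The slice of $\mathcal{N}$ over $c\subseteq Z$ is $2^W$ if $|c|\ge2$, and for $|c|\le 1$ it is
\[
\mathcal{M}=\{B\subseteq W: X\subseteq B\ \text{ or }\ |B\cap Y|\ge2\}.
\]

\begin{proposition}\label{prop:partition}
The family $\mathcal{N}$ has a $3$-partition.
\end{proposition}

\subsection{Constraints from alternating sums}

This subsection explains the shape of the construction and is not used in the proof. Call an interval \emph{vertical} if it has the form $[B,Bd]$ with $B\subseteq W$, $|B|=3$, $d\subseteq Z$; its slice over each $c\subseteq d$ is the single set $B$, which we call a \emph{hole} in that slice. The complement of $\mathcal{M}$ in $2^W$ consists of $\emptyset$, $6$ points and $8$ edges, so $\chi(\mathcal{M})=-(1-6+8)=-3$. Consider any $3$-partition of $\mathcal{N}$ and the partitions that it induces on slices.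

\emph{Each slice over a point $z$ has at least three holes.} By Lemma~\ref{lem:tools}(c), at least three intervals $[C,D]$ have as slice over $z$ a single set $B=C\cap W=D\cap W$ of odd size. Since $2\le|B|\le|C|\le3$, we get $|B|=3$ and $C=B$, so the interval is vertical.

\emph{There are at most ten vertical intervals.} Over $\emptyset$, the one-element slices of size $3$ are exactly those of vertical intervals, and the others have size $2$. As $\mathcal{M}$ has $1+6=7$ members of size $2$ and $\chi(\mathcal{M})=-3$, there are at most $7+3$ of the former.

Five points need fifteen holes, so some vertical interval has $|d|\ge2$ and makes a hole in a slice over a pair $c$. To finish such a slice on its own we need a $1$-partition of $2^W$ minus its holes. With $h$ holes this family has $\chi=h$, while a family with a $1$-partition has $\chi\le1$, the only one-element interval of positive sign being $\{\emptyset\}$. So we want the sets $d$ to have pairwise at most one common element.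

Finally, to finish the slice over $z$ on its own we need a $2$-partition of $\mathcal{M}$ minus its holes. Restricting to $T=Xy_ky_l$, Example~\ref{ex:octahedron} shows that each of the six sets $T$ must contain a hole. The holes $Xy_i$ and $Xy_{i'}$ serve all pairs $kl$ that meet $ii'$, and a third hole $x_2y_ky_l$ serves the remaining pair. So each $z$ is assigned a pair $ii'$, and different points need different pairs, since otherwise a slice over two points has two holes. This suggests indexing $Z$ by five edges of the complete graph on $[4]$.

\subsection{The vertical intervals}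

Let $H=\{13,14,23,24,12\}$ be the set of all pairs in $[4]$ except $34$, ordered as listed. Since $\mathcal{N}$ is invariant under permutations of $Z$, we may write $Z=\{z_e:e\in H\}$, with the order of $H$. The \emph{star} of $i\in[4]$ is $\operatorname{st}(i)=\{z_e:i\in e\}$:
\[
\operatorname{st}(1)=z_{13}z_{14}z_{12},\quad \operatorname{st}(2)=z_{23}z_{24}z_{12},\quad \operatorname{st}(3)=z_{13}z_{23},\quad \operatorname{st}(4)=z_{14}z_{24}.
\]
For $e\in H$ let $\bar e=[4]\setminus e$. The pairs $\bar e$ are $24,23,14,13,34$, that is, all pairs except $12$. Put
\[
Q_i=Xy_i\quad(i\in[4]),\qquad P_e=x_2y_{\bar e}\quad(e\in H).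
\]
These are nine distinct members of $\mathcal{M}$ of size $3$. The vertical intervals of our partition are
\begin{equation}\label{eq:vertical}
[Q_i,\,Q_i\cup\operatorname{st}(i)]\quad(i\in[4]),\qquad [P_e,\,P_ez_e]\quad(e\in H).
\end{equation}
They lie in $\mathcal{N}$, which is closed under supersets, and they are disjoint because their parts in $W$ differ. The holes over $c$ are the $Q_i$ with $c\subseteq\operatorname{st}(i)$ and the $P_e$ with $c\subseteq\{z_e\}$.

\subsection{The slices over at most one point}

In the next two proofs a set $B\subseteq W$ is written $B=a\cup y_b$ with $a\subseteq X$, $b\subseteq[4]$, and the verification runs over $b$. In $\mathcal{M}$, only $a=X$ occurs if $|b|\le1$, and all four $a$ occur if $|b|\ge2$.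

\begin{lemma}\label{lem:bottom}
The family $\mathcal{M}\setminus\{Q_i,P_e: i\in[4],\,e\in H\}$ has a $3$-partition.
\end{lemma}

\begin{proof}
For $b=\emptyset$ take $\{X\}$. For $b=\{i\}$ the only set is $Q_i$, which is removed. For $b=\bar e$ with $e\in H$ the set with $a=x_2$ is $P_e$, which is removed; take $\{y_{\bar e}\}$ for $a=\emptyset$ and $[x_1y_{\bar e},Xy_{\bar e}]$ for $a=x_1,X$. For $b=12$ take $[y_1y_2,Xy_1y_2]$. For $|b|\ge3$ take the intervals $[y_\beta,Xy_{\beta^+}]$ with $|\beta|=3$, given by Lemma~\ref{lem:tools}(d) and (b) for the natural order of $[4]$. All bottoms have size $2$ or $3$.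
\end{proof}

\begin{lemma}\label{lem:point}
For $e=ii'\in H$ the family $\mathcal{M}\setminus\{Q_i,Q_{i'},P_e\}$ has a $2$-partition.
\end{lemma}

\begin{proof}
Let $\bar e=kl$ and order $[4]$ as $i,i',k,l$. Take
\[
[X,Xy_ky_l],\qquad [y_ky_l,\,x_1y_ky_l],\qquad [y_\beta,Xy_{\beta^+}]\quad(|\beta|=2,\ \beta\neq kl).
\]
All bottoms have size $2$. In the greedy partition of $\{b:|b|\ge2\}$ the interval with bottom $kl$ is $\{kl\}$, since $l$ is last. So the five intervals of the third kind partition the sets with $|b|\ge2$, $b\ne kl$ and $a$ arbitrary, and the first two intervals contain none of these. For $b=kl$, the first interval covers $a=X$, the second covers $a=\emptyset,x_1$, and $a=x_2$ gives $P_e$. For $|b|\le1$, where $a=X$, the first interval covers $b=\emptyset,k,l$, and $b=i,i'$ give $Q_i,Q_{i'}$.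
\end{proof}

\subsection{Assembling the slices}

\begin{proof}[Proof of Proposition~\ref{prop:partition}]
Start with the intervals \eqref{eq:vertical}. We split the subsets $c\subseteq Z$ into classes and give, for each class, a $3$-partition of the sets $Bc\in\mathcal{N}$ with $c$ in the class and $B$ not a hole over $c$.

\emph{Class 0: $c=\emptyset$.} All nine sets are holes; use Lemma~\ref{lem:bottom}.

\emph{Class 1: $c=z_e$ with $e=ii'$.} The holes are $Q_i,Q_{i'},P_e$, since $z_e\in\operatorname{st}(j)$ if and only if $j\in e$. Adjoin $z_e$ to the $2$-partition of Lemma~\ref{lem:point}.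

Now let $|c|\ge2$. The slice is $2^W$ and no $P_e$ is a hole. Two distinct edges share at most one vertex, so $c$ lies in at most one star.

\emph{Class 2: $|c|\ge2$ and $c\subseteq\operatorname{st}(i)$ for some $i$.} The only hole is $Q_i$. The slice over $c=\operatorname{st}(1)$ cannot be finished on its own, because $|c|=3$ leaves only the bottom $c$ and a cube with a hole at $Q_1$ is not an interval; it has to be joined to a slice below it with the same hole. Lemma~\ref{lem:tools}(d) does this: it gives a $2$-partition of $\{c\subseteq\operatorname{st}(i):|c|\ge2\}$, namely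
\[
[z_{13}z_{14},\operatorname{st}(1)],\ \{z_{13}z_{12}\},\ \{z_{14}z_{12}\}\quad\text{and}\quad [z_{23}z_{24},\operatorname{st}(2)],\ \{z_{23}z_{12}\},\ \{z_{24}z_{12}\}
\]
for $i=1,2$, and $\{\operatorname{st}(i)\}$ for $i=3,4$. Take its product with the $1$-partition of $2^W\setminus\{Q_i\}$ from Lemma~\ref{lem:hole}.

\emph{Class 3: $|c|=2$ and $c$ lies in no star.} The two edges are disjoint, so $c=z_{13}z_{24}$ or $c=z_{14}z_{23}$ (the edge $12$ is disjoint only from $34\notin H$). There is no hole; take $[c,Wc]$.

\emph{Class 4: $|c|\ge3$ and $c$ lies in no star.} The only sets of size at least $3$ inside a star are $\operatorname{st}(1)$ and $\operatorname{st}(2)$. Both contain the last element $z_{12}$ of $Z$, so in the greedy partition of $\{c\subseteq Z:|c|\ge3\}$ they form one-element intervals. The other intervals $[\gamma,\gamma^+]$, $|\gamma|=3$, therefore partition the class. There is no hole; take $[\gamma,W\gamma^+]$.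

Every $c\subseteq Z$ lies in exactly one class, and all bottoms have at most three elements.
\end{proof}

As a check, $|\mathcal{N}|=2^{11}-3\cdot5\cdot6=1958$ and $|\mathcal{M}|=2^6-3\cdot5=49$, and the pieces have the following sizes.
\begin{center}
\begin{tabular}{lcr}
\hline
piece & count & sets\\
\hline
intervals \eqref{eq:vertical} & $8+8+4+4+5\cdot2$ & $34$\\
Class 0 & $49-9$ & $40$\\
Class 1 & $5\cdot(49-3)$ & $230$\\
Class 2 & $(4+4+1+1)\cdot63$ & $630$\\
Class 3 & $2\cdot64$ & $128$\\
Class 4 & $(16-2)\cdot64$ & $896$\\
\hline
total & & $1958$\\
\hline
\end{tabular}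
\end{center}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $V_0=X\cup Y\cup Z$ be the set of the first eleven variables, $\Omega=\{w_1,\dots,w_m\}$ and $V=V_0\cup\Omega$. The generators of $L$ are the squarefree monomials in $V_0$ that omit exactly one variable from each of $X,Y,Z$. So $m_{V\setminus A}\in L$ if and only if $A$ has at most one element in each of these blocks, with no condition on $A\cap\Omega$. Hence the families attached to $L$ are
\[
\Gamma=\Gamma(2,4,5)\times2^{\Omega},\qquad\mathcal{N}=\mathcal{N}(2,4,5)\times2^{\Omega}.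
\]
For $\mathcal{P}\subseteq2^{V_0}$ we have $\rho(\mathcal{P}\times2^\Omega)=\rho(\mathcal{P})$: Lemma~\ref{lem:tools}(b) with $2^\Omega=[\emptyset,\Omega]$ gives $\le$, and Lemma~\ref{lem:tools}(a), applied to the slice over $\emptyset\subseteq\Omega$, gives $\ge$. By \eqref{eq:easy} and Proposition~\ref{prop:partition}, $\rho(\Gamma)=\rho(\mathcal{N})=3$, and Proposition~\ref{prop:reduction} gives the theorem.
\end{proof}

\begin{remark}[Hilbert function]
For $n=11$ the bound $\operatorname{sdepth}(L)\le8$ can be read off from dimensions. The ideal $L$ vanishes below degree $8$ and $\dim_KL_8=40$. In degree $9$ it contains $38$ squarefree monomials, one for each edge of $\Gamma$, and $40\cdot8$ products of a generator with a variable dividing it, so $\dim_KL_9=358$. A Stanley decomposition with all $|V_i|\ge9$ has exactly $40$ elements $u_i$ of degree $8$, and these would give $\dim_KL_9\ge40\cdot9=360$.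
\end{remark}

\begin{remark}[comparison with depth]
Let $n=11$. For a block $E\in\{X,Y,Z\}$ let $I_E\subset K[E]$ be generated by the monomials $g_v=m_{E\setminus\{v\}}$, $v\in E$. If $\sum_va_vg_v=0$, then $v$ divides $a_v$, because $v$ divides every $g_u$ with $u\neq v$ but not $g_v$; writing $a_v=vb_v$, the relation becomes $\sum_vb_v=0$. So the module of relations is free and the minimal free resolution of $I_E$ has length $1$. Since $L\cong I_X\otimes_KI_Y\otimes_KI_Z$, the tensor product of the three resolutions is a minimal free resolution of $L$ of length $3$. Thus $\operatorname{depth}(L)=8$ and $\operatorname{depth}(S/L)=7$. Inequality \eqref{eq:question} fails here because the Stanley depth of $S/L$ exceeds its depth by one, while that of $L$ equals its depth.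
\end{remark}

\begin{thebibliography}{9}

\bibitem{HVZ}
Herzog, Vladoiu and Zheng, \emph{How to compute the Stanley depth of a monomial ideal}, J. Algebra 322 (2009).

\bibitem{Thesis}
\emph{Some Algebraic Invariants Of Squarefree Monomial Ideals},
\texttt{https://\allowbreak repositories.nust.edu.pk/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 44617/\allowbreak Bakhtawar\%20\allowbreak Shaukat\%20\allowbreak PhD\%20\allowbreak Mathematics\%20\allowbreak Thesis.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=1}

\end{thebibliography}
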